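
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\theoremstyle{plain}
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{corC}{Corollary C}
\numberwithin{equation}{section}

\title{No Borel selection of isomorphism types\\ within quasi-isometry classes}


\begin{abstract}
We prove that there is no Borel map which assigns to every finitely generated group a group quasi-isometric to it in such a way that quasi-isometric groups receive isomorphic values. The proof builds a continuous family of central extensions $G_k$, indexed by integer sequences $k$, of a small cancellation group. A suitably bounded change of $k$ does not change the bi-Lipschitz type of $G_k$, while generic pairs of indices give groups that are not quasi-isometric; a Baire category argument finishes the proof. The same family, together with Hjorth's turbulence theorem, shows that no equivalence relation lying between bi-Lipschitz equivalence and quasi-isometry is classifiable by countable structures.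
\end{abstract}

\section{The question and the results}

Let $G$ be a group with a finite generating set $A$. Its word metric is $d(g,h)=|g^{-1}h|$, where $|g|$ is the least length of a word over $A^{\pm1}$ that represents $g$. Two finitely generated groups are \emph{bi-Lipschitz equivalent} if there is a bijection $\Phi$ between them such that $\Phi$ and $\Phi^{-1}$ are Lipschitz for word metrics. They are \emph{quasi-isometric}, $G\approx_{QI}H$, if there are a map $\varphi:G\to H$ and constants $\lambda\ge1$, $\epsilon\ge0$ such that
\[
\lambda^{-1}d(g,g')-\epsilon\le d(\varphi(g),\varphi(g'))\le\lambda d(g,g')+\epsilon\qquad(g,g'\in G),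
\]
and every point of $H$ is within $\epsilon$ of $\varphi(G)$. Neither notion depends on the generating sets, since two word metrics on the same group are bi-Lipschitz equivalent by the identity map. Bi-Lipschitz equivalent groups are quasi-isometric.

Passing from a group to its quasi-isometry class loses much information: all finite groups, for example, form one class. It is natural to ask for a canonical member of each class. For the class of finite groups one would take the trivial group. The axiom of choice picks a member of every class, so the question has content only if the choice has to be definable, and we take this to mean Borel.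

To make sense of this we need a space of groups. A \emph{marked group} $\langle G,\bar c\rangle$ is a group with a finite sequence $\bar c$ of generators. For a fixed length $m$ of $\bar c$, the isomorphism types of marked groups correspond to the normal subgroups of the free group $F_m$ on $x_1,\dots,x_m$: to $\langle G,(c_1,\dots,c_m)\rangle$ corresponds the kernel of $F_m\to G$, $x_i\mapsto c_i$. The normal subgroups of $F_m$ form a compact subspace $\mathcal G_m$ of $2^{F_m}$. Sending $(c_1,\dots,c_m)$ to $(c_1,\dots,c_m,1)$ identifies $\mathcal G_m$ with a clopen subset of $\mathcal G_{m+1}$, and $\mathcal G_{fg}=\bigcup_m\mathcal G_m$ is Grigorchuk's Polish space of finitely generated groups. We write $\cong$ and $\approx_{QI}$ for the relations of isomorphism and quasi-isometry of the underlying groups; the markings are ignored.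

A \emph{Borel selection of an isomorphism class within each quasi-isometry class} is a Borel map $f:\mathcal G_{fg}\to\mathcal G_{fg}$ such that for all $G,H\in\mathcal G_{fg}$
\begin{itemize}
\item[(a)] $f(G)\approx_{QI}G$;
\item[(b)] if $G\approx_{QI}H$, then $f(G)\cong f(H)$.
\end{itemize}
Each condition is trivial to meet alone: the identity satisfies (a) and a constant map satisfies (b). It was conjectured in \cite{BiEmbed} that the two cannot be met together. We prove this conjecture.

What would a selection give? If $f(G)\cong f(H)$, then $G\approx_{QI}f(G)\cong f(H)\approx_{QI}H$. So $f(G)$, taken up to isomorphism, would be a complete quasi-isometry invariant of $G$. Moreover isomorphism classes in $\mathcal G_{fg}$ are countable, because a finitely generated group is countable and has only countably many finite sequences of elements. A selection would thus determine each quasi-isometry class by a countable set of points, found in a Borel way. One should not expect this, since quasi-isometry forgives bounded errors. Our plan is to assign groups to integer sequences in such a way that sequences at bounded distance, after a rescaling of the coordinates, give quasi-isometric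 groups, while generic pairs of sequences do not. A Baire category argument then shows that countable sets of points cannot serve as invariants.

\begin{thmA}
There is no Borel map $f:\mathcal G_{fg}\to\mathcal G_{fg}$ with \textup{(a)} $f(G)\approx_{QI}G$ for all $G$, and \textup{(b)} $G\approx_{QI}H\Rightarrow f(G)\cong f(H)$. This remains true if \textup{(b)} is required only for bi-Lipschitz equivalent $G$ and $H$.
\end{thmA}

Recall that an equivalence relation $E$ on a Polish space $Z$ is \emph{Borel reducible} to an equivalence relation $E'$ on a Polish space $Z'$ if there is a Borel map $h:Z\to Z'$ with $x\mathrel Ey\Leftrightarrow h(x)\mathrel{E'}h(y)$. A Borel map for which only $\Rightarrow$ is required is a \emph{Borel homomorphism} from $E$ to $E'$. Let $S_\infty$ be the Polish group of all permutations of $\mathbb N$. A relation is \emph{classifiable by countable structures} if it is Borel reducible to the orbit equivalence relation of a continuous action of $S_\infty$ on a Polish space.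

\begin{thmB}
Let $E$ be an equivalence relation on $\mathcal G_{fg}$ that contains bi-Lipschitz equivalence and is contained in $\approx_{QI}$. Then $E$ is not Borel reducible to the orbit equivalence relation of any continuous action of $S_\infty$ on a Polish space. In particular, neither $\approx_{QI}$ nor bi-Lipschitz equivalence is classifiable by countable structures.
\end{thmB}

\begin{corC}
There are no Borel maps $f_i:\mathcal G_{fg}\to\mathcal G_{fg}$ $(i\in\mathbb N)$ such that $f_i(G)\approx_{QI}G$ for all $i$ and $G$, and such that $G\approx_{QI}H$ implies $\{[f_i(G)]_{\cong}:i\in\mathbb N\}=\{[f_i(H)]_{\cong}:i\in\mathbb N\}$.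
\end{corC}

Thus one cannot even select, in a Borel way, a nonempty countable set of isomorphism classes inside each quasi-isometry class. Theorem A uses one external result, Greendlinger's lemma. Theorem B uses also Hjorth's turbulence theorem. Although Theorem B implies Theorem A (Remark~\ref{rem:BimpliesA}), we give a direct proof of Theorem A, which on the descriptive side needs only elementary Baire category arguments.

\section{Two small cases}\label{sec:small}

The proof has two halves, one geometric and one about Baire category. The idea of each is visible in a small case.

\medskip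
\noindent\textbf{A clock.} For integers $L\ge1$ and $k$ let
\[
C_k=\langle a,z\mid az=za,\ a^L=z^k\rangle .
\]
After $L$ steps in the direction $a$ one is back, but has climbed by $k$ in the direction $z$: the slope is $k/L$. Let $k'$ be another integer and put $\theta(i)=\lfloor i(k'-k)/L\rfloor$, so that $\theta(i+L)=\theta(i)+(k'-k)$. The map
\[
C_k\to C_{k'},\qquad a^iz^j\mapsto a^iz^{\,j-\theta(i)}
\]
is well defined: the other name $a^{i+L}z^{j-k}$ of the point is sent to $a^{i+L}z^{j-k-\theta(i)-(k'-k)}=a^iz^{j-\theta(i)}$ in $C_{k'}$. It is a bijection, with inverse $a^iz^j\mapsto a^iz^{j+\theta(i)}$. Since $\theta$ changes by at most $\lceil|k'-k|/L\rceil$ when $i$ changes by $1$, the map and its inverse have Lipschitz constant at most $1+\lceil|k'-k|/L\rceil$. The change $k'-k$ in the relation has been spread evenly along a loop of length $L$.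

So $k$ may be changed by a bounded multiple of $L$ at bounded cost. We shall have infinitely many relators $r_n$, of lengths $L_n$, and relations $r_n=z^{k_n}$ with $z$ central. Then $k$ should be changeable at bounded cost as long as $|k_n-k_n'|\le BL_n$ with $B$ independent of $n$. Two things are needed. The relators must be independent, so that the $k_n$ can be prescribed freely; and the changes made along all the relators must be spread simultaneously, at a cost that does not depend on $n$. Small cancellation provides both.

If on the other hand $k_n$ is allowed to be as large as $N_nL_n$ with $N_n\to\infty$, then the value of $k_n$ should be visible at large scale. The relation $r_n=z^{k_n}$ is a loop of length $L_n$ in one extreme case, $k_n=0$, and of length $(1+N_n)L_n$ in the other, $k_n=N_nL_n$. The ratio $1+N_n$ eventually exceeds every constant, and a quasi-isometry changes large lengths only by bounded factors.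

\medskip
\noindent\textbf{Common neighbors.} Let $X=\prod_n\{0,\dots,N_n\}$ and call $x,y\in X$ \emph{neighbors} if $|x(n)-y(n)|\le1$ for all $n$. Suppose that $x\mapsto G_x\in\mathcal G_{fg}$ is continuous and that $G_x$, $G_y$ are bi-Lipschitz equivalent when $x$, $y$ are neighbors. Let $f$ be a Borel selection, and put $g(x)=f(G_x)$. If $x$ and $y$ are neighbors, then $g(x)\cong g(y)$, so $g(y)=T_w(g(x))$, where $T_w$ is one of countably many Borel maps that replace the generators of a group by given words in them. Suppose for a moment that a single map $T$ serves for all pairs of neighbors. If $y,y'$ have a common neighbor $x$, then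
\[
g(y)=T(g(x))=g(y').
\]
Hence changing one coordinate of $y$ by $1$ does not change $g(y)$, and neither does any change of finitely many coordinates. Sets with the Baire property that are invariant under finite changes are meager or comeager in $X$; so $g$ is constant on a comeager set. This is impossible if, as the rigidity just described suggests, two generic points of $X$ give groups that are not quasi-isometric.

In truth $w$ depends on the pair. By the Baire category theorem $w$ can be fixed on a comeager part of some open set of pairs of neighbors. Since the pairs $(y,y)$ are nowhere dense among all pairs of neighbors, we cannot use $y$ itself as the common neighbor of $y$ and $y'$. The proof in Section~\ref{sec:A} finds generic common neighbors instead.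

\section{Marked groups and Baire category}\label{sec:prelim}

\noindent\textbf{Re-marking maps.} Let $F_\infty$ be the free group on $x_1,x_2,\dots$. We view $\mathcal G_{fg}$ as the set of normal subgroups $M$ of $F_\infty$ that contain all but finitely many $x_i$; then $\mathcal G_m=\{M:x_i\in M\text{ for }i>m\}$. The topology of $\mathcal G_m$ is generated by the sets $\{M\in\mathcal G_m:v\in M\}$, $v\in F_m$, and their complements. Hence the Borel structure of $\mathcal G_{fg}$ is generated by the sets $\{M:v\in M\}$, $v\in F_\infty$: each $\mathcal G_m$ is a countable intersection of such sets, and for $M\in\mathcal G_m$ the condition $v\in M$ depends only on the element of $F_m$ obtained from $v$ by deleting the letters $x_i^{\pm1}$ with $i>m$.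

For a finite tuple $w=(w_1,\dots,w_l)$ in $F_\infty$ let
\[
T_w(M)=\{v\in F_\infty: v(w_1,\dots,w_l,1,1,\dots)\in M\}.
\]
If $M$ is the marked group $\langle G,\bar c\rangle$, then $T_w(M)$ is the subgroup of $G$ generated by the elements $w_i(\bar c)$, marked by them; here $\bar c$ is continued by $1,1,\dots$. The preimage under $T_w$ of $\{M:v\in M\}$ is $\{M:v(w,1,1,\dots)\in M\}$, so $T_w:\mathcal G_{fg}\to\mathcal G_{fg}$ is Borel. There are countably many tuples $w$, and
\begin{equation}\label{eq:remark}
\text{if }M\cong M'\text{ in }\mathcal G_{fg},\text{ then }M'=T_w(M)\text{ for some }w.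
\end{equation}
Indeed an isomorphism carries the marking of $M'$ to a generating tuple of the group marked by $M$, and each member of the tuple is a word $w_i$ in the marking of $M$.

\medskip
\noindent\textbf{Category.} A subset of a Polish space $Z$ is \emph{meager} if it is contained in a countable union of closed nowhere dense sets, and \emph{comeager} if its complement is meager. By the Baire category theorem a nonempty open set is not meager. Every Borel set has the \emph{Baire property}: it differs from an open set by a meager set. So a nonmeager Borel set is comeager in some nonempty basic open set. A comeager set meets each open set $U$ in a set comeager in $U$. If $\pi:Z\to Z'$ is a continuous open surjection, then preimages of dense open sets are dense open, so preimages of comeager sets are comeager. Applied to the two projections of a product, this shows that $C\times C'$ is comeager in $Z\times Z'$ if $C$ is comeager in $Z$ and $C'$ in $Z'$.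

\section{Independent relators}\label{sec:Q}

Let $F$ be the free group on $a,b$, and let $|u|$ be the reduced length of $u\in F$.

\subsection{The relators}

Put $N_n=(n+1)!$ for $n\ge0$, and for $n\ge1$
\[
r_n=\prod_{j=1}^{100}a\,b^{\,p_n+j},\qquad L_n=|r_n|=100p_n+5150,
\]
where $p_1<p_2<\cdots$ are positive multiples of $100$ that grow so fast that
\begin{equation}\label{eq:growth}
L_{n+1}\ge4(n+1)(1+N_n)L_n\qquad(n\ge1).
\end{equation}
We use two features of the numbers $N_n\ge1$: they increase to infinity, and $N_n=(n+1)N_{n-1}$ is eventually larger than any given multiple of $N_{n-1}$. A \emph{subword of the cyclic word} $r_n$ is a word of length at most $L_n$ read along consecutive positions of $r_n$ written on a circle. Let $\mathcal S$ be the set of all cyclic permutations of all words $r_n^{\pm1}$.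

\begin{lemma}\label{lem:place}
\textup{(i)} A word that contains some $ab^ta$ $(t\ge1)$ as a subword occurs in at most one place in at most one of the cyclic words $r_1,r_2,\dots$.

\textup{(ii)} A subword of the cyclic word $r_n$ with at most one letter $a$ has length at most $2p_n+200<L_n/12$.

\textup{(iii)} $\mathcal S$ satisfies the condition $C'(1/12)$: a common prefix of two distinct words $r,r'\in\mathcal S$ is shorter than $\frac1{12}\min(|r|,|r'|)$.
\end{lemma}

\begin{proof}
(i) As the $p_n$ are distinct multiples of $100$, each exponent $p_n+j$ with $1\le j\le100$ occurs for one pair $(n,j)$ only.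

(ii) Such a subword lies in some $b^tab^{t'}$, where $t\ne t'$ are among $p_n+1,\dots,p_n+100$. So its length is at most $2p_n+199+1$, and $12(2p_n+200)=24p_n+2400<100p_n+5150$.

(iii) A positive and a negative word have no common nonempty prefix. If $r,r'$ are positive and their common prefix contains two letters $a$, it contains some $ab^ta$. By (i), $r$ and $r'$ are read from the same place of the same cyclic word, so $r=r'$. If $r,r'$ are negative, apply the same argument to the common suffix of $r^{-1}$ and $r'^{-1}$. So the common prefix of distinct words, or its inverse, has at most one letter $a$, and (ii) applies to each of the two words.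
\end{proof}

Let $R$ be the normal closure of $\{r_1,r_2,\dots\}$ in $F$, and $R_n$ that of $\{r_1,\dots,r_n\}$. The group $F/R$ is the small cancellation group whose central extensions we shall study. We recall the basic fact about such groups.

\begin{theorem}[Greendlinger's lemma, {\cite[Thm.\ V.4.4]{LS}}]\label{thm:green}
Let $\mathcal S$ be a set of cyclically reduced words, closed under cyclic permutations and inverses, that satisfies $C'(\lambda)$ with $\lambda\le1/6$. Then every nontrivial reduced word $u$ in the normal closure of $\mathcal S$ contains a subword $s$ of some $r\in\mathcal S$ with $|s|>(1-3\lambda)|r|$.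
\end{theorem}

For our $\mathcal S$ this gives $|s|>\frac34|r|$.

\subsection{Counting relators}

We want to prescribe integers $k_n$ and to define a homomorphism $R\to\mathbb Z$, invariant under conjugation by $F$, with $r_n\mapsto k_n$. The value at $u=\prod_iq_ir_{n_i}^{\varepsilon_i}q_i^{-1}$ must be $\sum_i\varepsilon_ik_{n_i}$; the issue is that $u$ has many such expressions.

\begin{lemma}\label{lem:e}
For each $n$ there is a homomorphism $e_n:R\to\mathbb Z$ with $e_n(gug^{-1})=e_n(u)$ for $u\in R$, $g\in F$, and $e_n(r_m)=\delta_{mn}$.
\end{lemma}

It suffices to prove
\begin{equation}\label{eq:identity}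
\prod_{i=1}^Nq_ir_{n_i}^{\varepsilon_i}q_i^{-1}=1\text{ in }F\quad(\varepsilon_i=\pm1)\qquad\Longrightarrow\qquad\sum_{n_i=n}\varepsilon_i=0\ \text{ for each }n.
\end{equation}
Indeed, given \eqref{eq:identity}, we put $e_n(u)=\sum_{n_i=n}\varepsilon_i$ for any expression $u=\prod_iq_ir_{n_i}^{\varepsilon_i}q_i^{-1}$. Two expressions give the same value, because the first times the inverse of the second is an identity as in \eqref{eq:identity}; the stated properties are then immediate. To prove \eqref{eq:identity} we draw such identities on a sphere, with one vertex for each factor, and cancel vertices in pairs. Since the $r_n$ are positive words, signs need to be recorded at vertices only.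

\begin{definition}
A \emph{picture} is a finite graph, possibly disconnected and with multiple edges, embedded in the oriented sphere. Each vertex carries a sign $\pm$ and an index $n\ge1$, each edge carries a label $a$ or $b$, every edge joins a $+$ vertex to a $-$ vertex, and the labels read around a vertex of index $n$, clockwise at a $+$ vertex and counterclockwise at a $-$ vertex, form the cyclic word $r_n$.
\end{definition}

\begin{lemma}\label{lem:topicture}
For every identity as in \eqref{eq:identity} there is a picture with exactly one vertex $\Delta_i$, of sign $\varepsilon_i$ and index $n_i$, for each $i=1,\dots,N$.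
\end{lemma}

\begin{proof}
Write the unreduced word $\prod q_ir_{n_i}^{\varepsilon_i}q_i^{-1}$ counterclockwise on the boundary of a disc $D$ in the sphere. Since it reduces freely to the empty word, its letters can be matched in pairs $x,x^{-1}$ without crossings; draw the matching by arcs inside $D$. Outside $D$, for each $i$, join the letters of $q_i$ to the corresponding letters of $q_i^{-1}$ by nested arcs, and in the region that they cut off join the letters of $r_{n_i}^{\varepsilon_i}$ to a point $\Delta_i$. Discard closed curves.

Every arc that joins two letters joins a positive letter $x\in\{a,b\}$ to its inverse $x^{-1}$. The letters joined to $\Delta_i$ are positive if $\varepsilon_i=1$, and negative if $\varepsilon_i=-1$. Follow a curve that starts at a $+$ vertex with letter $x$. An inside arc leads to a letter $x^{-1}$. Either this letter is joined to a vertex, which is then a $-$ vertex, or an outside arc leads on to a letter $x$, and we continue. So the curve ends at a $-$ vertex, and all its letters are $x^{\pm1}$ for one $x\in\{a,b\}$, the label of the edge. In the same way a curve that starts at a $-$ vertex ends at a $+$ vertex. Finally, letters read counterclockwise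 along $\partial D$ appear clockwise from the outside point $\Delta_i$. So the labels at a $+$ vertex read $r_{n_i}$ clockwise. At a $-$ vertex the letters read $r_{n_i}^{-1}$ clockwise, so the labels read $r_{n_i}$ counterclockwise.
\end{proof}

\begin{lemma}\label{lem:balance}
In every picture, for each $n$, there are as many $+$ vertices as $-$ vertices of index $n$.
\end{lemma}

\begin{proof}
We use induction on the number $V$ of vertices; $V=0$ is trivial. Each component of a picture is a picture, so we may assume that the picture is connected. All degrees are positive and there are no loops, so $V\ge2$. If $V=2$, there are one $+$ and one $-$ vertex, of indices $n,n'$ say, and $L_n$ and $L_{n'}$ both equal the number of edges; so $n=n'$.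

\emph{Finding a long common word.} Let $V\ge3$. As the graph is connected and bipartite, the faces are open discs of even degree. A face of degree $2$ has two distinct bounding edges, since otherwise the graph would be a single edge; call it a \emph{bigon}. It has one corner at each of its two vertices. Let $\beta$ be the number of bigons, $f$ the number of other faces, $E$ the number of edges, and $T$ the number of corners in faces that are not bigons. Then
\[
2E=2\beta+T,\qquad T\ge4f,\qquad V-E+\beta+f=2 .
\]
So $V=2+\frac T2-f\ge2+\frac T4$, that is, $T\le4V-8$. Hence some vertex $\Delta$, of index $n$ say, has $c\le3$ corners that are not in bigons.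

If $c=0$, then consecutive edges at $\Delta$ bound bigons all the way around. All of them go to one vertex $\Delta'$, where they occur in the opposite rotational order and, again because consecutive ones bound bigons, exhaust all edges. So the component is $\{\Delta,\Delta'\}$ and $V=2$, a contradiction.

So $1\le c\le3$, and the $L_n$ edges at $\Delta$ are divided into $c$ runs of consecutive edges, with bigons between consecutive edges of a run. Some run has at least $L_n/3$ edges. All its edges go to one vertex $\Delta'$, of opposite sign, and they are consecutive at $\Delta'$ in the opposite rotational order. By the reading conventions the label $s$ of the run is a subword of both cyclic words $r_n$ and $r_{n'}$, where $n'$ is the index of $\Delta'$. Since $|s|\ge L_n/3>2p_n+200$, Lemma~\ref{lem:place}(ii) shows that $s$ has two letters $a$, so it contains some $ab^ta$. By Lemma~\ref{lem:place}(i), $n=n'$ and the two occurrences of $s$ are at the same place of the cyclic word $r_n$. Write this cyclic word as $ss'$.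

\emph{Cancelling the pair} (Figure~\ref{fig:cancel}). Let $\Delta_+,\Delta_-$ be the vertices $\Delta,\Delta'$, named by their signs. Let $x_1,\dots,x_q$ be the remaining edge ends at $\Delta_+$ in clockwise order after the run, and $y_1,\dots,y_q$ those at $\Delta_-$ in counterclockwise order after the run. The labels of both sequences read $s'$. The run has more than one edge, so its edges and the bigons between them form a closed disc. A small disc neighborhood $B$ of it meets the remaining edge ends in the cyclic order $x_1,\dots,x_q,y_q,\dots,y_1$. Delete everything inside $B$, and join $y_i$ to $x_i$ inside $B$ by disjoint nested arcs. Orient edges from $+$ to $-$. Then $x_i$ leaves $B$ and $y_i$ enters $B$, and the labels of $x_i$ and $y_i$ agree. So the new curves are consistently oriented and labeled, even if some edge outside the run joins $\Delta_+$ to $\Delta_-$. Discard closed curves. Every remaining curve goes from a $+$ vertex to a $-$ vertex, and the readings at the remaining vertices are unchanged. We have a picture with one $+$ vertex and one $-$ vertex of index $n$ fewer, and the induction hypothesis applies.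
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[dashed] (0,0) ellipse (2.2 and 1.4);
\node[circle,draw,inner sep=1.5pt] (p) at (-1,0) {$+$};
\node[circle,draw,inner sep=1.5pt] (m) at (1,0) {$-$};
\draw (p) to[bend left=30] (m);
\draw (p) -- (m);
\draw (p) to[bend right=30] (m);
\draw[->] (p) -- (-2.7,-0.9) node[left] {$x_1$};
\draw[->] (p) -- (-2.7,0) node[left] {$x_2$};
\draw[->] (p) -- (-2.7,0.9) node[left] {$x_3$};
\draw[->] (2.7,-0.9) node[right] {$y_1$} -- (m);
\draw[->] (2.7,0) node[right] {$y_2$} -- (m);
\draw[->] (2.7,0.9) node[right] {$y_3$} -- (m);
\node at (0,1.7) {$B$};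
\begin{scope}[xshift=7.8cm]
\draw[dashed] (0,0) ellipse (2.2 and 1.4);
\draw[->] (2.7,-0.9) node[right] {$y_1$} -- (-2.7,-0.9) node[left] {$x_1$};
\draw[->] (2.7,0) node[right] {$y_2$} -- (-2.7,0) node[left] {$x_2$};
\draw[->] (2.7,0.9) node[right] {$y_3$} -- (-2.7,0.9) node[left] {$x_3$};
\node at (0,1.7) {$B$};
\end{scope}
\end{tikzpicture}
\caption{Cancelling a pair of vertices. Left: a $+$ vertex and a $-$ vertex joined by a run of edges (here three) with bigons between them; the run reads the same word $s$ at the same place of the cyclic word $ss'$ at both vertices. The remaining ends read $s'$, clockwise at $+$ and counterclockwise at $-$. Right: both vertices are removed from the disc $B$, and each end $y_i$ is continued to the end $x_i$, which has the same label. Arrows show the orientation of edges from $+$ to $-$.}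
\label{fig:cancel}
\end{figure}

\begin{proof}[Proof of Lemma~\ref{lem:e}]
Lemmas~\ref{lem:topicture} and~\ref{lem:balance} give \eqref{eq:identity}.
\end{proof}

\subsection{A weighted isoperimetric inequality}

The next lemma makes the simultaneous spreading of Section~\ref{sec:small} possible: the net number $e_n(u)$ of uses of the relator $r_n$ in $u$ is at most $2|u|/L_n$ in absolute value, and the weighted sum of these numbers over all $n$ obeys the same bound.

\begin{lemma}\label{lem:iso}
Let $u\in R$.
\begin{itemize}
\item[(i)] $\sum_nL_n|e_n(u)|\le2|u|$.
\item[(ii)] If $|u|<\frac34L_{n+1}$, then $u\in R_n$.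
\end{itemize}
\end{lemma}

\begin{proof}
We use induction on $|u|$; the case $u=1$ is trivial. By Theorem~\ref{thm:green}, the reduced word $u\ne1$ can be written $u=psq$, where, after a cyclic permutation, $s$ is a prefix of some $r=ss'\in\mathcal S$ with $|s|>\frac34|r|$. Let $m$ be the index for which $r$ is conjugate to $r_m^{\pm1}$. Put $u_1=ps'^{-1}q$. Then $u=(prp^{-1})u_1$, so $u_1\in R$, and
\[
|u_1|\le|u|-|s|+|s'|=|u|-2|s|+|r|<|u|-\tfrac12L_m .
\]
Now $e_i(prp^{-1})=\pm\delta_{im}$. By induction $\sum_iL_i|e_i(u)|\le L_m+2|u_1|\le2|u|$, which is (i). In (ii) we have $\frac34L_m<|s|\le|u|<\frac34L_{n+1}$, so $m\le n$ and $prp^{-1}\in R_n$; and $u_1\in R_n$ by induction.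
\end{proof}

\section{The groups $G_k$ and their flexibility}\label{sec:Gk}

For $k=(k_n)_{n\ge1}\in\mathbb Z^{\mathbb N}$ let $\kappa_k=\sum_nk_ne_n:R\to\mathbb Z$. At each $u\in R$ this is a finite sum, by Lemma~\ref{lem:iso}(i), and $\kappa_k$ is a homomorphism invariant under conjugation by $F$. Hence
\[
D_k=\{(u,z^{-\kappa_k(u)}):u\in R\}
\]
is a normal subgroup of $F\times\langle z\rangle$, where $\langle z\rangle\cong\mathbb Z$. Put
\[
G_k=(F\times\langle z\rangle)/D_k,\quad\text{marked by }(a,b,z).
\]
In $G_k$ the element $z$ is central and $r_n=z^{k_n}$. We say that a word in $a,b,z$ \emph{has image} $(u,z^j)$ if this is its value in $F\times\langle z\rangle$. Such a word is trivial in $G_k$ if and only if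
\begin{equation}\label{eq:trivial}
u\in R\quad\text{and}\quad j=-\kappa_k(u).
\end{equation}
For a given word this condition depends on finitely many $k_n$ only. So $k\mapsto G_k\in\mathcal G_3\subset\mathcal G_{fg}$ is continuous, where $\mathbb Z$ is discrete and $\mathbb Z^{\mathbb N}$ has the product topology.

\begin{lemma}[Flexibility]\label{lem:flex}
If $B\in\mathbb N$ and $|k_n-k_n'|\le BL_n$ for all $n$, then $G_k$ and $G_{k'}$ are bi-Lipschitz equivalent, hence quasi-isometric.
\end{lemma}

\begin{proof}
Let $\kappa=\kappa_{k'}-\kappa_k:R\to\mathbb Z$. By Lemma~\ref{lem:iso}(i),
\[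
|\kappa(u)|\le B\sum_nL_n|e_n(u)|\le2B|u|\qquad(u\in R).
\]
Since $\kappa$ is a homomorphism, it is a $2B$-Lipschitz function on the subset $R$ of $F$. As in the clock of Section~\ref{sec:small}, we want a Lipschitz function $\theta$ on all of $F$ with $\theta(uw)=\theta(w)+\kappa(u)$ for $u\in R$. The usual formula for extending a Lipschitz function from a subset respects the action of $R$, and therefore does this: put
\[
\theta(w)=\min_{v\in R}\bigl(\kappa(v)+2B|v^{-1}w|\bigr)\in\mathbb Z\qquad(w\in F).
\]
The minimum exists, since $\kappa(v)\ge-2B|v|\ge-2B(|w|+|v^{-1}w|)$, so that the integers in question are at least $-2B|w|$. Substituting $v=uv'$ gives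
\[
\theta(uw)=\theta(w)+\kappa(u)\qquad(u\in R,\ w\in F),
\]
and $|\theta(ws)-\theta(w)|\le2B$ for $s\in\{a^{\pm1},b^{\pm1}\}$, because $|v^{-1}ws|$ and $|v^{-1}w|$ differ by at most $1$.

Define $\Phi:G_k\to G_{k'}$ by $\Phi(wz^jD_k)=wz^{j-\theta(w)}D_{k'}$. The other representatives of $wz^jD_k$ are $uwz^{j-\kappa_k(u)}$ with $u\in R$, and
\[
uw\,z^{\,j-\kappa_k(u)-\theta(uw)}=uw\,z^{\,j-\kappa_{k'}(u)-\theta(w)}=\bigl(u,z^{-\kappa_{k'}(u)}\bigr)\cdot wz^{\,j-\theta(w)} .
\]
So $\Phi$ is well defined. Exchanging $k$ and $k'$ and replacing $\theta,\kappa$ by $-\theta,-\kappa$, we see that $wz^jD_{k'}\mapsto wz^{j+\theta(w)}D_k$ is well defined, and it is the inverse of $\Phi$. If $g\in G_k$ is represented by $wz^j$ and $s\in\{a^{\pm1},b^{\pm1}\}$, then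
\[
\Phi(gs)=\Phi(g)\,s\,z^{\theta(w)-\theta(ws)},\qquad\Phi(gz)=\Phi(g)z .
\]
So $\Phi$ is $(1+2B)$-Lipschitz. The same computation with $-\theta$ applies to $\Phi^{-1}$.
\end{proof}

\section{Gaps and rigidity}\label{sec:gaps}

We now recognize a large change of $k$ in the coarse geometry of $G_k$. The word $r_nz^{-k_n}$ is a closed path of length $L_n+|k_n|$ in the Cayley graph of $G_k$, and we shall detect the scale at which it appears as a loop that is not a consequence of shorter loops; compare Bowditch's taut loops.

\begin{definition}
Let $G$ be a group with a finite generating set $A$, let $F_A$ be the free group on $A$, and let $1\le\rho\le\sigma$ be real numbers. Let $K_\rho(G)$ be the normal closure in $F_A$ of the words over $A^{\pm1}$ of length at most $\rho$ that are trivial in $G$. We say that $G$ has a \emph{$(\rho,\sigma)$-gap} if $K_\rho(G)$ contains every word of length at most $\sigma$ that is trivial in $G$.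
\end{definition}

If $G$ has a $(\rho,\sigma)$-gap, it has a $(\rho,\sigma')$-gap for $\rho\le\sigma'\le\sigma$. To use gaps geometrically, let $\mathrm{Cay}(G,A)$ be the Cayley graph, with one edge from $g$ to $gx$ for each $g\in G$ and $x\in A$, and let $X_\rho(G)$ be $\mathrm{Cay}(G,A)$ with $2$-cells attached along all closed edge paths of length at most $\rho$. The fundamental group of $\mathrm{Cay}(G,A)$ at $1$ is the kernel of $F_A\to G$. The $2$-cells along a closed path at $g$ with label $v$ kill $hvh^{-1}$, where $h$ is a word with value $g$; all $g\in G$ and all trivial words $v$ of length at most $\rho$ occur. So, after translation to the base point $1$, a closed edge path is null-homotopic in $X_\rho(G)$ if and only if its label is in $K_\rho(G)$. Thus $G$ has a $(\rho,\sigma)$-gap if and only if all closed edge paths of length at most $\sigma$ are null-homotopic in $X_\rho(G)$.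

\begin{lemma}\label{lem:QI}
Let $G\approx_{QI}H$, with fixed finite generating sets. There is an integer $c\ge1$ such that whenever $G$ has a $(\rho,\sigma)$-gap and $c\rho\le\sigma/c$, then $H$ has a $(c\rho,\sigma/c)$-gap.
\end{lemma}

\begin{proof}
A quasi-isometry has a quasi-inverse: send $h\in H$ to a point whose image is close to $h$. So there are an integer $K\ge1$ and maps $\varphi:G\to H$, $\psi:H\to G$ that send adjacent vertices to points at distance at most $K$, with $d(\varphi\psi(h),h)\le K$ for $h\in H$. Put $c=(K+1)^2$. Extend $\varphi$ and $\psi$ to the Cayley graphs by sending each edge to a geodesic edge path, of length at most $K$. Since $\varphi$ sends closed paths of length at most $\rho$ to closed paths of length at most $K\rho$, it extends to a continuous map $X_\rho(G)\to X_{K\rho}(H)$.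

Let $\gamma$ be a closed edge path in the Cayley graph of $H$ with vertices $h_0,\dots,h_m=h_0$, $m\le\sigma/c$. Then $\psi(\gamma)$ has length at most $Km\le\sigma$. It is null-homotopic in $X_\rho(G)$ by the gap, so $\varphi\psi(\gamma)$ is null-homotopic in $X_{K\rho}(H)\subseteq X_{c\rho}(H)$. Join $h_i$ to $\varphi\psi(h_i)$ by an edge path of length at most $K$, taking the same path for $i=0$ and $i=m$. For each edge of $\gamma$ we get a quadrilateral, whose sides are the edge, two joining paths, and the image of the edge under $\varphi\psi$. Its perimeter is at most $1+2K+K^2=c\le c\rho$, so it is null-homotopic in $X_{c\rho}(H)$. Hence $\gamma$ is freely homotopic to $\varphi\psi(\gamma)$ in $X_{c\rho}(H)$, and is null-homotopic there.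
\end{proof}

Call $k$ \emph{admissible} if $0\le k_n\le N_nL_n$ for all $n$. We compare the two extreme values of $k_n$. For $k_n=0$ nothing new happens between the scale $L_n$, where the relation $r_n=1$ lives, and the scale of the next relator. For $k_n=N_nL_n$ there is a new loop of length $(1+N_n)L_n$. To prove that it is new we use $e_n$ as an obstruction: short trivial words have $e_n=0$. Gaps of the groups $G_k$ refer to the generators $a,b,z$.

\begin{lemma}\label{lem:gapsGk}
Let $k$ be admissible and $n\ge1$.
\begin{itemize}
\item[(a)] If $k_n=0$, then $G_k$ has an $(L_n,\frac12L_{n+1})$-gap.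
\item[(b)] If $k_n=N_nL_n$, $\rho\ge1$ and $(1+2N_{n-1})\rho<N_nL_n$, then $G_k$ has no $(\rho,(1+N_n)L_n)$-gap.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The words $[a,z]$, $[b,z]$ and $r_iz^{-k_i}$ ($i\le n$) are trivial in $G_k$. Their lengths are at most $L_n$: for $i<n$ we have $L_i+k_i\le(1+N_i)L_i\le L_{i+1}\le L_n$ by \eqref{eq:growth}, and $k_n=0$. Let $\mathcal K$ be their normal closure in the free group on $a,b,z$, so that $\mathcal K\subseteq K_{L_n}(G_k)$. Let $w$ be a word of length at most $\frac12L_{n+1}$, trivial in $G_k$, with image $(u,z^j)$. As $|u|<\frac34L_{n+1}$, Lemma~\ref{lem:iso}(ii) gives $u\in R_n$. So $u$ is a product of conjugates of words $r_i^{\pm1}$ with $i\le n$, and $e_i(u)=0$ for $i>n$. Modulo $\mathcal K$ we have that $z$ is central and $r_i=z^{k_i}$ for $i\le n$, so $u=z^{\sum_{i\le n}k_ie_i(u)}=z^{\kappa_k(u)}$. Hence $w=uz^j=z^{\kappa_k(u)+j}=1$ modulo $\mathcal K$, by \eqref{eq:trivial}.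

(b) Let $w$ be a word of length at most $\rho$, trivial in $G_k$, with image $(u,z^j)$. Then $|u|+|j|\le\rho$, and $\kappa_k(u)=-j$. We have $\rho<N_nL_n\le\frac14L_{n+1}$ by \eqref{eq:growth}. So for $i>n$ Lemma~\ref{lem:iso}(i) gives $L_i|e_i(u)|\le2\rho<\frac12L_i$, whence $e_i(u)=0$. Therefore $k_ne_n(u)=-j-\sum_{i<n}k_ie_i(u)$. Since $0\le k_i\le N_iL_i\le N_{n-1}L_i$ for $i<n$, a second use of Lemma~\ref{lem:iso}(i) gives
\[
k_n|e_n(u)|\le|j|+N_{n-1}\sum_{i<n}L_i|e_i(u)|\le\rho+2N_{n-1}\rho<k_n ,
\]
so $e_n(u)=0$.

Let $\pi$ be the homomorphism from the free group on $a,b,z$ to $F$ that kills $z$. Then $e_n\circ\pi$ is a homomorphism on $\pi^{-1}(R)$, invariant under conjugation by the free group on $a,b,z$. It vanishes on the trivial words of length at most $\rho$, hence on $K_\rho(G_k)$. But it takes the value $1$ on the word $r_nz^{-k_n}$, which is trivial in $G_k$ and has length $(1+N_n)L_n$.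
\end{proof}

\begin{lemma}[Rigidity]\label{lem:rigid}
If $k,k'$ are admissible and for infinitely many $n$ both $k_n=N_nL_n$ and $k_n'=0$, then $G_k\not\approx_{QI}G_{k'}$.
\end{lemma}

\begin{proof}
Suppose that $G_k\approx_{QI}G_{k'}$, and let $c$ be as in Lemma~\ref{lem:QI} for passing from $G_{k'}$ to $G_k$. Choose $n$ with $k_n=N_nL_n$, $k_n'=0$ and $n+1>3c$. Then
\[
N_n=(n+1)N_{n-1}>3cN_{n-1}\ge c(1+2N_{n-1}),\qquad\tfrac1{2c}L_{n+1}\ge\tfrac{4(n+1)}{2c}(1+N_n)L_n\ge(1+N_n)L_n .
\]
By Lemma~\ref{lem:gapsGk}(a), $G_{k'}$ has an $(L_n,\frac12L_{n+1})$-gap. Since $cL_n\le N_nL_n\le\frac1{2c}L_{n+1}$, Lemma~\ref{lem:QI} gives $G_k$ a $(cL_n,\frac1{2c}L_{n+1})$-gap, hence a $(cL_n,(1+N_n)L_n)$-gap. As $(1+2N_{n-1})cL_n<N_nL_n$, this contradicts Lemma~\ref{lem:gapsGk}(b) with $\rho=cL_n$.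
\end{proof}

\begin{remark}
It is essential here that $N_n$ be unbounded. If $N_n\le B$ for all $n$, Lemma~\ref{lem:flex} would make all $G_k$ with $k$ admissible bi-Lipschitz equivalent.
\end{remark}

\section{Common neighbors and Theorem A}\label{sec:A}

Let $X=\prod_{n\ge1}\{0,\dots,N_n\}$ and
\[
P=\{(x,y)\in X^2:|x(n)-y(n)|\le1\text{ for all }n\}=\prod_nP_n,
\]
a compact product of the finite sets $P_n=\{(i,j):0\le i,j\le N_n,\ |i-j|\le1\}$. For a finite sequence $t=(t(1),\dots,t(\ell))$ with $0\le t(n)\le N_n$ put $X_t=\{y\in X:t\subset y\}$. The following proposition makes the argument of Section~\ref{sec:small} precise.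

\begin{proposition}\label{prop:const}
Let $Y$ be a Polish space, $(T_w)_{w\in W}$ a countable family of Borel maps $Y\to Y$, and $g:X\to Y$ a Borel map such that for every $(x,y)\in P$ there is $w\in W$ with $g(y)=T_w(g(x))$. Then there is a finite sequence $t$ such that $g$ is constant on a comeager subset of $X_t$.
\end{proposition}

\begin{proof}
The sets $P_w=\{(x,y)\in P:g(y)=T_w(g(x))\}$ are Borel, countably many, and cover $P$. So some $P_w$ is not meager in $P$, and is comeager in a nonempty basic open set
\[
P_{s,t}=\{(x,y)\in P:s\subset x,\ t\subset y\},
\]
where $s,t$ have the same length $\ell$ and differ by at most $1$ in each coordinate. Fix $w$, $s$, $t$.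

Let $\mathcal O$ be a countable base of $Y$. If for each $O\in\mathcal O$ the Borel set $g^{-1}(O)$ is meager or comeager in $X_t$, then there is a comeager set $C\subseteq X_t$ such that for each $O\in\mathcal O$ either all or no points of $C$ are mapped into $O$; so $g$ is constant on $C$. We show that this is the case. Suppose that, for some $O\in\mathcal O$, the set $D=g^{-1}(O)$ is neither meager nor comeager in $X_t$. Then $D$ is comeager in $X_{t^1}$ and meager in $X_{t^2}$ for some $t^1,t^2\supseteq t$, which we may take to be of the same length $m$. Choose a chain $\tau_0,\dots,\tau_q$ of sequences on the coordinates $\ell+1,\dots,m$, with values in the allowed ranges, such that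
\[
t^1=t^\frown\tau_0,\qquad t^2=t^\frown\tau_q,
\]
and consecutive $\tau_i$ differ by at most $1$ in each coordinate; for example, change one coordinate at a time by $1$. We shall find tails $\zeta$, $\eta$ such that the points $t^\frown\tau_i{}^\frown\eta$ form a chain from $D$ to its complement, in which consecutive points have the common neighbor $s^\frown\tau_i{}^\frown\zeta$.

Let $P'=\prod_{n>m}P_n$, and consider the following conditions on $(\zeta,\eta)\in P'$:
\begin{itemize}
\item[(1)] $(s^\frown\tau_i{}^\frown\zeta,\ t^\frown\tau_i{}^\frown\eta)\in P_w$ for $0\le i\le q$;
\item[(2)] $(s^\frown\tau_i{}^\frown\zeta,\ t^\frown\tau_{i+1}{}^\frown\eta)\in P_w$ for $0\le i<q$;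
\item[(3)] $t^\frown\tau_0{}^\frown\eta\in D$ and $t^\frown\tau_q{}^\frown\eta\notin D$.
\end{itemize}
Each holds on a comeager subset of $P'$. For each $i$ the pairs in (1), and likewise those in (2), belong to $P$ by the choice of the chain; as $(\zeta,\eta)$ varies, they form a nonempty clopen subset of $P_{s,t}$, homeomorphic to $P'$ via tails, and $P_w$ is comeager in $P_{s,t}$. For (3), the map $(\zeta,\eta)\mapsto\eta$ from $P'$ to $\prod_{n>m}\{0,\dots,N_n\}$ is a continuous open surjection, because each projection $P_n\to\{0,\dots,N_n\}$ is onto. So preimages of comeager sets are comeager.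

Pick $(\zeta,\eta)$ satisfying all the conditions, and put $y_i=t^\frown\tau_i{}^\frown\eta$. By (1) and (2), $g(y_i)=T_w(g(s^\frown\tau_i{}^\frown\zeta))=g(y_{i+1})$ for $i<q$. So $g(y_0)=g(y_q)$. But $y_0\in D$ and $y_q\notin D$ by (3), a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem A]
Suppose that $f$ is Borel, $f(G)\approx_{QI}G$ for all $G$, and $f(G)\cong f(H)$ whenever $G$ and $H$ are bi-Lipschitz equivalent. For $x\in X$ let $G_x=G_k$, where $k_n=L_nx(n)$; this $k$ is admissible. Put $g(x)=f(G_x)$. Then $g:X\to\mathcal G_{fg}$ is Borel, since $x\mapsto G_x$ is continuous. If $(x,y)\in P$, the indices of $G_x$ and $G_y$ differ by at most $L_n$ in each coordinate $n$, so the groups are bi-Lipschitz equivalent by Lemma~\ref{lem:flex} with $B=1$. Thus $g(x)\cong g(y)$, and $g(y)=T_w(g(x))$ for some $w$ by \eqref{eq:remark}. By Proposition~\ref{prop:const} there are a finite sequence $t$ and a comeager subset $C$ of $X_t$ on which $g$ is constant.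

The set of $(x,y)\in X_t\times X_t$ such that for infinitely many $n$ both $x(n)=N_n$ and $y(n)=0$ is a dense $G_\delta$: for each $m$ the condition that this happen for some $n\ge m$ is open, and it is dense because basic open sets restrict only finitely many coordinates. So this set meets the comeager set $C\times C$ in some $(x,y)$. Then $G_x\approx_{QI}g(x)=g(y)\approx_{QI}G_y$, which contradicts Lemma~\ref{lem:rigid}.
\end{proof}

\section{Turbulence and Theorem B}

For Theorem B we index the groups by real sequences, and use only those bounded changes of the index that are given by the group $c_0$ of real sequences converging to $0$. The translation action of $c_0$ on $\mathbb R^{\mathbb N}$ is accessible to Hjorth's theory, which we now recall.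

Let a Polish group $\Gamma$ act continuously on a Polish space $Z$. For $x\in Z$, an open $U\ni x$ and an open neighborhood $V$ of the identity of $\Gamma$, the \emph{local orbit} of $x$ consists of the last points of all finite sequences $x=x_0,x_1,\dots,x_q$ in $U$ with $x_{i+1}\in Vx_i$ for $i<q$. The action is \emph{turbulent} if every orbit is dense and meager and every local orbit is dense in some nonempty open set.

\begin{theorem}[Hjorth, {\cite[Ch.\ 3]{Hjorth}}; see also {\cite[\S10.4]{Gao}}]\label{thm:hjorth}
If $\Gamma$ acts turbulently on $Z$ and $h$ is a Borel homomorphism from the orbit equivalence relation of $\Gamma$ on $Z$ to that of a continuous action of $S_\infty$ on a Polish space, then $h$ maps a comeager subset of $Z$ into a single $S_\infty$-orbit.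
\end{theorem}

\begin{lemma}\label{lem:turb}
The translation action of $c_0$, with the supremum norm, on $\mathbb R^{\mathbb N}$ is turbulent.
\end{lemma}

\begin{proof}
The group $c_0$ is Polish and the action is continuous, since convergence in norm implies coordinatewise convergence. Orbits are dense, because $c_0$ contains the finitely supported sequences. They are meager, because $x+c_0\subseteq x+\bigcup_j[-j,j]^{\mathbb N}$, a countable union of closed nowhere dense sets. Local orbits grow with $U$ and $V$. So we may assume that $U\ni x$ is a basic open set, which is convex, and that $V=\{h\in c_0:\|h\|<\delta\}$. Let $h\in c_0$ with $x+h\in U$. The points $x+\frac iqh$ $(0\le i\le q)$ lie in $U$, and for large $q$ consecutive ones differ by an element of $V$. So the local orbit of $x$ contains $(x+c_0)\cap U$, which is dense in $U$.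
\end{proof}

\begin{proof}[Proof of Theorem B]
For $x\in\mathbb R^{\mathbb N}$ let
\[
k_n(x)=\lfloor L_n\min(|x_n|,N_n)\rfloor .
\]
Then $k(x)$ is admissible and $x\mapsto G_{k(x)}$ is Borel. If $x-y\in c_0$, then
\[
|k_n(x)-k_n(y)|\le L_n|x_n-y_n|+1\le L_n(\|x-y\|_\infty+1),
\]
so $G_{k(x)}$ and $G_{k(y)}$ are bi-Lipschitz equivalent by Lemma~\ref{lem:flex}, applied with any integer $B\ge\|x-y\|_\infty+1$; hence they are $E$-equivalent.

Suppose that $h$ is a Borel reduction of $E$ to the orbit equivalence relation of a continuous $S_\infty$-action. Then $x\mapsto h(G_{k(x)})$ is a Borel homomorphism from the orbit equivalence relation of $c_0$ on $\mathbb R^{\mathbb N}$ to that relation. By Lemma~\ref{lem:turb} and Theorem~\ref{thm:hjorth} there is a comeager $C\subseteq\mathbb R^{\mathbb N}$ such that all $h(G_{k(x)})$ with $x\in C$ are in one orbit. As $h$ is a reduction, all $G_{k(x)}$ with $x\in C$ are $E$-equivalent, hence quasi-isometric. On the other hand, the set of $(x,y)$ such that for infinitely many $n$ both $x_n>N_n$ and $|y_n|<1/L_n$ is a dense $G_\delta$ in $\mathbb R^{\mathbb N}\times\mathbb R^{\mathbb N}$, for the same reason as in the proof of Theorem A. So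 it meets $C\times C$ in some $(x,y)$. For infinitely many $n$ we have $k_n(x)=N_nL_n$ and $k_n(y)=0$, so $G_{k(x)}\not\approx_{QI}G_{k(y)}$ by Lemma~\ref{lem:rigid}, a contradiction.
\end{proof}

For the corollary we list the countable isomorphism classes in a Borel way, and remove the dependence on the listing by means of $S_\infty$. Part (ii) of the next lemma is standard; see \cite{Hjorth} or \cite{Gao}. We include the short argument.

\begin{lemma}\label{lem:list}
\textup{(i)} There are countably many Borel maps $R_w:\mathcal G_{fg}\to\mathcal G_{fg}$ such that $\{R_w(M)\}_w=[M]_{\cong}$ for all $M$.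

\textup{(ii)} For a Polish space $Z$, the relation ``same range'' on $Z^{\mathbb N}$ is Borel reducible to the orbit equivalence relation of a continuous action of $S_\infty$ on a Polish space.
\end{lemma}

\begin{proof}
(i) For a finite tuple $w$ in $F_\infty$ and $M=\langle G,\bar c\rangle$ put $R_w(M)=T_w(M)$ if $w(\bar c)$ generates $G$, and $R_w(M)=M$ otherwise. The elements $w(\bar c)$ generate $G$ if and only if there is a finite tuple $w'$ such that, with $w_i'=1$ beyond the length of $w'$, we have $x_i^{-1}w_i'(w,1,1,\dots)\in M$ for all $i$; for the forward direction take $w'$ at least as long as $\bar c$. This is a Borel condition on $M$, so $R_w$ is Borel. Clearly $R_w(M)\cong M$; and if $M'\cong M$, the tuple $w$ found for \eqref{eq:remark} is such that $w(\bar c)$ generates $G$, so $M'=R_w(M)$.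

(ii) Let $S_\infty$ act on $Z^{\mathbb N\times\mathbb N}$ by permuting coordinates, after identifying $\mathbb N\times\mathbb N$ with $\mathbb N$, and send $(z_i)_i$ to the family with value $z_i$ at $(i,j)$. In the image each value occurs infinitely often. So two image families with the same range differ by a permutation of coordinates, obtained by matching, for each value, the two infinite sets of places where it occurs. Conversely permutations preserve ranges.
\end{proof}

\begin{proof}[Proof of Corollary C]
Given such maps $f_i$, consider the Borel map $G\mapsto(R_w(f_i(G)))_{w,i}$. The range of its value at $G$ is the union of the classes $[f_i(G)]_{\cong}$. So if $G\approx_{QI}H$, the ranges at $G$ and $H$ are equal. If conversely the ranges are equal, then $f_i(G)\cong f_j(H)$ for some $i,j$, and $G\approx_{QI}f_i(G)\cong f_j(H)\approx_{QI}H$. So $\approx_{QI}$ is Borel reducible to ``same range'' on sequences in $\mathcal G_{fg}$, and by Lemma~\ref{lem:list}(ii) to an orbit equivalence relation of $S_\infty$. This contradicts Theorem B.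
\end{proof}

\begin{remark}\label{rem:BimpliesA}
Theorem B implies Theorem A, including the version for bi-Lipschitz equivalence. If $f$ is Borel, satisfies (a), and satisfies (b) for bi-Lipschitz equivalent groups, let $G\mathrel EH$ mean $f(G)\cong f(H)$. By (b), $E$ contains bi-Lipschitz equivalence; by (a), it is contained in $\approx_{QI}$. The map $G\mapsto(R_w(f(G)))_w$ reduces $E$ to ``same range,'' which contradicts Theorem B by Lemma~\ref{lem:list}(ii).
\end{remark}

\begin{thebibliography}{9}

\bibitem{BiEmbed}
\emph{The Bi-Embeddability Relation For Finitely Generated Groups}, https://ow3.math.rutgers.edu/\textasciitilde sthomas/Bi-embed.pdf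

\bibitem{Gao}
S. Gao, \emph{Invariant Descriptive Set Theory}.

\bibitem{Hjorth}
G. Hjorth, \emph{Classification and Orbit Equivalence Relations}, AMS, 2000.

\bibitem{LS}
Lyndon and Schupp, \emph{Combinatorial Group Theory}.

\end{thebibliography}

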